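# A bounded, noncompact Toeplitz operator whose Berezin transform vanishes at the boundary

## 1. Nonnegative radial symbols: vanishing Berezin transform forces compactness

Let $\mathbb D$ be the open unit disk, $dA$ the area measure normalized so that $\int_{\mathbb D}dA=1$, and $L^2_a(\mathbb D)$ the Bergman space: the closed subspace of $L^2(\mathbb D,dA)$ of functions analytic on $\mathbb D$. The functions $e_m=\sqrt m\,z^{m-1}$, $m\ge1$, form an orthonormal basis. For $h\in L^1(\mathbb D)$ put
$$(Ph)(z)=\int_{\mathbb D}\frac{h(\omega)}{(1-z\bar\omega)^2}\,dA(\omega),\qquad z\in\mathbb D .$$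
The integral converges because for fixed $z$ the kernel is bounded in $\omega$. On $L^2(\mathbb D)$, $P$ is the orthogonal projection onto $L^2_a(\mathbb D)$.

**Definition (Toeplitz operator).** For $f\in L^1(\mathbb D)$ and $g$ bounded and analytic, $T_fg=P(fg)$. We say that $T_f$ is bounded on $L^2_a(\mathbb D)$ if it extends to a bounded operator there.

**Definition (Berezin transform).** With $\psi_z(\omega)=\frac{z-\omega}{1-\bar z\omega}$,
$$\tilde f(z)=\int_{\mathbb D}(f\circ\psi_z)\,dA=\int_{\mathbb D}f(\omega)\frac{(1-|z|^2)^2}{|1-\bar z\omega|^4}\,dA(\omega).$$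

So $\tilde f(z)$ is an average of $f$ with weight concentrated near $z$ when $z$ is near the boundary. It is known that if $T_f$ is bounded and compact, then $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, and that the converse holds when $f\ge0$ and when $f\in L^\infty(\mathbb D)$. The problem, taken from "Toeplitz Operators With Bmo Symbols And The Berezin Transform", asks about the converse in general: *if $f\in L^1(\mathbb D)$, $T_f$ is bounded, and $\tilde f(z)\to 0$ as $z\to\partial\mathbb D$, must $T_f$ be compact?*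

We begin with radial symbols, for which everything becomes a statement about one sequence of numbers.

**Step 1: diagonalize $T_f$.** Let $f\in L^1(\mathbb D)$ be radial and write $G(u)=f(z)$ for $|z|^2=e^{-u}$, $u>0$. Under $dA$ the variable $|z|^2$ is uniformly distributed on $[0,1]$, so $\int_{\mathbb D}|f|^p\,dA=\int_0^\infty|G(u)|^pe^{-u}\,du$. For fixed $z$ the series $(1-z\bar\omega)^{-2}=\sum_{k\ge0}(k+1)z^k\bar\omega^k$ converges uniformly in $\omega\in\mathbb D$, so we may integrate it term by term against $f\omega^{m-1}$. Since $f$ is radial, only $k=m-1$ survives the angular integration, and $T_fz^{m-1}=\lambda(m)z^{m-1}$ with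
$$\lambda(m)=m\int_{\mathbb D}f|\omega|^{2(m-1)}dA=m\int_0^\infty G(u)e^{-mu}\,du=\int_0^\infty G(x/m)\,e^{-x}\,dx. \tag{1}$$

**Step 2: read off boundedness and compactness.** If $T_f$ is bounded, then $|\lambda(m)|\le\|T_f\|$. Conversely, let $\lambda$ be bounded and let $D$ be the bounded operator with $De_m=\lambda(m)e_m$. Then $T_f=D$ on polynomials, and we must check that they agree on every bounded analytic $g$. Let $p_j(z)=\sum_{k<j}(1-k/j)\hat g(k)z^k$ be the Fejér means of $g=\sum\hat g(k)z^k$. On each circle $p_j$ is a convolution of $g$ with the Fejér kernel, which is positive of mean $1$, so $|p_j|\le\|g\|_\infty$. Also $p_j\to g$ pointwise (the power series of $g$ converges absolutely on $\mathbb D$ and the factors $1-k/j\in[0,1]$ tend to $1$) and in $L^2_a$ (same reason, on the square-summable coefficients in the basis $e_m$). Dominated convergence, with majorant a constant times $\|g\|_\infty|f|$, gives $P(fp_j)(z)\to P(fg)(z)$. On the other hand $P(fp_j)=Dp_j\to Dg$ in $L^2_a$, hence pointwise.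 So $T_fg=Dg$.

Hence $T_f$ is bounded if and only if $\lambda$ is bounded. It is then compact if and only if $\lambda(m)\to0$: the $e_m$ tend weakly to $0$, so compactness forces $\lambda(m)=\langle T_fe_m,e_m\rangle\to0$; and if $\lambda(m)\to0$, then $D$ is the norm limit of its finite-rank truncations.

**Step 3: express $\tilde f$ through $\lambda$.** The double series $|1-\bar z\omega|^{-4}=\sum_{j,k}(j+1)(k+1)(\bar z\omega)^j(z\bar\omega)^k$ converges absolutely and uniformly in $\omega$. Integrated against the radial $f$, only $j=k$ survives. With $t=|z|^2$ this gives $\tilde f(z)=(1-t)^2\sum_{k}(k+1)^2t^k\int f|\omega|^{2k}dA$. The integral equals $\lambda(k+1)/(k+1)$, so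
$$\tilde f(z)=\sum_{m\ge1}w_m(t)\lambda(m),\qquad w_m(t)=(1-t)^2\,m\,t^{m-1}\ge0,\qquad\sum_{m\ge1}w_m(t)=1. \tag{2}$$
For fixed $m$, $w_m(t)\to0$ as $t\to1$. Hence
$$\varepsilon_m\to0\ \Longrightarrow\ \sum_m w_m(t)\varepsilon_m\to0\quad(t\to1). \tag{3}$$

For example, $f(z)=1-|z|^2$ has $\lambda(m)=m\int_0^1(1-x)x^{m-1}dx=\frac1{m+1}$. Thus $T_f$ is compact, and $\tilde f\to0$ by (3). For $f(z)=|z|^2$ we get $\lambda(m)=\frac m{m+1}$ and $\tilde f\to1$.

In the radial case our question reads: *if $\lambda$ is bounded and its averages (2) tend to $0$, must $\lambda(m)\to0$?* Here is the easy case.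

**Proposition 1.** If $f\in L^1(\mathbb D)$ is radial, $f\ge0$ and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, then $T_f$ is bounded and compact.

*Proof.* If $n\le m$ then $e^{-nu}\ge e^{-mu}$, so (1) and $G\ge0$ give $\lambda(n)\ge\frac nm\lambda(m)\ge0$. Take $m\ge2$ and $t=1-\frac1m$. For $n\le m$ we have $t^{n-1}\ge(1-\frac1m)^{m-1}\ge e^{-1}$, so $w_n(t)\ge\frac{n}{e\,m^2}$. Keeping only $n\le m$ in (2),
$$\tilde f\bigl(\sqrt{1-1/m}\bigr)\ \ge\ \sum_{n=1}^m\frac{n}{em^2}\cdot\frac nm\lambda(m)=\frac{\lambda(m)}{em^3}\sum_{n=1}^mn^2\ \ge\ \frac{\lambda(m)}{3e}.$$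
So $\lambda(m)\to0$, and Step 2 applies. $\square$

What changes for general $f$? The proof discarded terms, which positivity allows. When $\lambda$ is complex, the average (2) may be small because of cancellation, and the question becomes how much cancellation the eigenvalues of a Toeplitz operator can produce.

## 2. Two trial sequences: $(-1)^m$ and $m^{i\tau}$

**The sequence $(-1)^m$.** The sensible first attempt is an alternating sequence. If $\lambda(m)=(-1)^m$, then
$$\sum_m w_m(t)(-1)^m=-(1-t)^2\sum_m m(-t)^{m-1}=-\frac{(1-t)^2}{(1+t)^2}\to0,$$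
and the diagonal operator is unitary. The attempt stops here: no $f\in L^1(\mathbb D)$ has these eigenvalues. Suppose a radial $f$ did, and write $f(z)=F(|z|^2)$. Then $\mu(m):=\lambda(m)/m=\int_0^1F(x)x^{m-1}dx$, so
$$|\mu(m)-2\mu(m+1)+\mu(m+2)|=\Bigl|\int_0^1F(x)x^{m-1}(1-x)^2dx\Bigr|\le\frac{4\|f\|_1}{(m+1)^2},$$
because $x^{m-1}(1-x)^2$ has its maximum at $x=\frac{m-1}{m+1}$, where it is at most $(1-x)^2=\frac4{(m+1)^2}$. But for $\lambda(m)=(-1)^m$ the left side is $\frac1m+\frac2{m+1}+\frac1{m+2}\ge\frac4{m+2}$, a contradiction for large $m$. (If a nonradial $f$ did it, the average of $f$ over rotations would be a radial $L^1$ symbol with the same numbers $m\int f|\omega|^{2(m-1)}dA=\langle T_fe_m,e_m\rangle$.) So $\lambda(m)$ cannot be chosen freely: as a function of $m$ it must be smooth. By the last form of (1), the natural scale is $\log m$.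

**The averages on the logarithmic scale.** For the next trial, and for all that follows, we rewrite (2) as a convolution in $\log m$. Given a bounded sequence $(\lambda(m))_{m\ge1}$, put
$$\Lambda(x)=\lambda(m)\ \text{ for } e^x\in[m,m+1),\ m\ge1;\qquad\Lambda(x)=0\ \text{ for }x<0;\qquad k(v)=e^{2v-e^v}.$$
Substituting $y=e^v$ gives
$$\int_{\mathbb R}k(v)e^{i\xi v}\,dv=\int_0^\infty y^{1+i\xi}e^{-y}\,dy=\Gamma(2+i\xi)\qquad(\xi\in\mathbb R). \tag{4}$$
In particular $k>0$ and $\int k=1$. Also $\int v^2k(v)\,dv=\int_0^\infty y\log^2y\,e^{-y}\,dy<\infty$.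

**Lemma 2.** Let $\lambda$ be bounded, $t=e^{-\delta}$ and $L=\log(1/\delta)$. As $\delta\to0^+$,
$$\sum_{m\ge1}w_m(t)\lambda(m)=\int_{\mathbb R}k(v)\Lambda(L+v)\,dv+o(1).$$
If $\Psi$ is a bounded measurable function on $\mathbb R$ with $\Lambda(x)-\Psi(x)\to0$ as $x\to+\infty$, then $\Lambda$ may be replaced by $\Psi$ on the right.

*Proof.* Let $|\lambda|\le C$ and $g(y)=ye^{-y}$. Then $\sum_mw_m(t)\lambda(m)=c_\delta S_\delta$ with
$$c_\delta=\frac{(1-t)^2}{t\delta^2}=\Bigl(\frac{2\sinh(\delta/2)}{\delta}\Bigr)^2\to1,\qquad S_\delta=\sum_m\lambda(m)\,\delta\,g(m\delta).$$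
Since $\sum w_m=1$, we have $\sum_m\delta g(m\delta)=1/c_\delta$. So $S_\delta$ is bounded and $c_\delta S_\delta-S_\delta\to0$. Next,
$$\Bigl|\int_{m\delta}^{(m+1)\delta}g(y)\,dy-\delta g(m\delta)\Bigr|\le\delta\int_{m\delta}^{(m+1)\delta}|g'(y)|\,dy .$$
Multiply by $|\lambda(m)|\le C$ and sum: $S_\delta$ differs from $\sum_m\lambda(m)\int_{m\delta}^{(m+1)\delta}g$ by at most $C\delta\int_0^\infty|1-y|e^{-y}dy=O(\delta)$. For $y\in[m\delta,(m+1)\delta)$ we have $\Lambda(\log(y/\delta))=\lambda(m)$, and for $y<\delta$ it is $0$. So the last sum is $\int_0^\infty ye^{-y}\Lambda(\log y+L)\,dy$, and $y=e^v$ turns it into $\int k(v)\Lambda(L+v)\,dv$.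

For the second assertion, $\int k(v)|\Lambda(L+v)-\Psi(L+v)|\,dv\to0$ as $L\to\infty$ by dominated convergence: the integrand tends to $0$ for each $v$ and is bounded by a constant times $k(v)$. $\square$

**The sequence $m^{i\tau}$.** Fix $\tau>0$ and take $G(u)=u^{-i\tau}$, that is $f(z)=(\log\frac1{|z|^2})^{-i\tau}$, with $|f|=1$. By (1),
$$\lambda(m)=\int_0^\infty(x/m)^{-i\tau}e^{-x}dx=\Gamma(1-i\tau)\,m^{i\tau}.$$
The function $\Psi(x)=\Gamma(1-i\tau)e^{i\tau x}$ satisfies $\Lambda-\Psi\to0$ at $+\infty$, because $0\le x-\log\lfloor e^x\rfloor\le1/\lfloor e^x\rfloor$. So Lemma 2 and (4) give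
$$\tilde f(z)=\Gamma(1-i\tau)\,\Gamma(2+i\tau)\,e^{i\tau L}+o(1).$$
Two Gamma factors appear. Passing from the symbol to the eigenvalues costs $\Gamma(1-i\tau)$. Passing from the eigenvalues to the Berezin transform costs $\Gamma(2+i\tau)$. The symbol $u^{-i\tau}/\Gamma(1-i\tau)$ therefore has eigenvalues $m^{i\tau}$ of modulus $1$, while $|\tilde f|\to|\Gamma(2+i\tau)|$. This number is never $0$, so no fixed $\tau$ gives a counterexample. But it is tiny for large $\tau$ (about $0.011$ at $\tau=5$, from (7) below). That suggests letting $\tau$ grow slowly with $\log m$. Before doing so we check that nothing milder can work.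

## 3. Slow oscillation decides compactness for radial symbols

**Definition (slow oscillation).** A sequence $\lambda$ is slowly oscillating if for every $\varepsilon>0$ there are $A,\eta>0$ with $|\lambda(m)-\lambda(n)|<\varepsilon$ whenever $m,n>A$ and $|\log m-\log n|<\eta$.

The sequence $m^{i\tau}$ is slowly oscillating, since $|m^{i\tau}-n^{i\tau}|\le|\tau||\log m-\log n|$. The sequence $(-1)^m$ is not, since $\log(m+1)-\log m\to0$. Neither is $e^{i(\log m)^2}$: with $L=\log m$ and $n=\lfloor me^{\pi/(2L)}\rfloor$ we have $\log n=L+\frac\pi{2L}+O(\frac1m)$, so $\log n-\log m\to0$ while $(\log n)^2-(\log m)^2\to\pi$.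

**Theorem C.** Let $f\in L^1(\mathbb D)$ be radial with $T_f$ bounded and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$. Let $\lambda(m)$ $(m\ge1)$ be the eigenvalue of $T_f$ on $z^{m-1}$. Then $T_f$ is compact if and only if $\lambda$ is slowly oscillating.

*Proof.* If $T_f$ is compact, then $\lambda(m)\to0$, and a null sequence is slowly oscillating. Conversely, let $\lambda$ be slowly oscillating; it is bounded because $T_f$ is.

**Step 1: transfer slow oscillation to $\Lambda$.** We claim that for each $\varepsilon>0$ there are $A',\eta'>0$ with $|\Lambda(x)-\Lambda(y)|<\varepsilon$ for $x,y>A'$, $|x-y|<\eta'$. With $m=\lfloor e^x\rfloor$ and $n=\lfloor e^y\rfloor$ we have $|\log m-\log n|\le|x-y|+\frac1m+\frac1n$. So take $\eta'=\eta/2$ and $A'$ so large that $m,n>A$ and $\frac1m+\frac1n<\eta/2$.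

**Step 2: a convolution tends to zero.** By (2), Lemma 2 and the hypothesis, $\int k(v)\Lambda(L+v)\,dv\to0$ as $L\to\infty$. With $K(v)=k(-v)$ this says $(K*\Lambda)(L)\to0$. By (4), the Fourier transform of $K\in L^1(\mathbb R)$ takes the values $\Gamma(2+i\xi)$, $\xi\in\mathbb R$, and the Gamma function has no zeros.

**Step 3: apply Wiener's theorem.** The Wiener–Pitt Tauberian theorem (Rudin, *Functional Analysis*, Theorem 9.7(b)) states: if a bounded function $\Lambda$ is slowly oscillating, $K\in L^1(\mathbb R)$ has nowhere vanishing Fourier transform, and $(K*\Lambda)(x)\to c\hat K(0)$ as $x\to+\infty$, then $\Lambda(x)\to c$. With $c=0$ we get $\Lambda(x)\to0$, that is $\lambda(m)\to0$, and $T_f$ is compact.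

Here is how this case follows from Wiener's theorem that finite linear combinations of translates of $K$ are dense in $L^1(\mathbb R)$. For a translate $K_a(x)=K(x-a)$ we have $(K_a*\Lambda)(x)=(K*\Lambda)(x-a)\to0$. Since $\|h*\Lambda\|_\infty\le\|h\|_1\|\Lambda\|_\infty$, density gives $(h*\Lambda)(x)\to0$ for every $h\in L^1(\mathbb R)$. Given $\varepsilon$, take $h=\frac1{\eta''}1_{[0,\eta'']}$ with $0<\eta''<\eta'$. Then $(h*\Lambda)(x)=\frac1{\eta''}\int_0^{\eta''}\Lambda(x-u)\,du$ differs from $\Lambda(x)$ by at most $\varepsilon$ for $x>A'+\eta''$. So $\limsup_{x\to+\infty}|\Lambda(x)|\le\varepsilon$. $\square$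

**Remark (bounded radial symbols).** If $f$ is radial and bounded, then $\lambda$ is slowly oscillating. Indeed $\frac{d}{d\theta}\bigl(e^\theta e^{-e^\theta u}\bigr)=e^\theta(1-e^\theta u)e^{-e^\theta u}$ has $L^1(du)$ norm $\int_0^\infty|1-x|e^{-x}dx=\frac2e$ for every $\theta$. So (1), with $m=e^\theta$, and Fubini give
$$|\lambda(m)-\lambda(n)|\le\tfrac2e\|f\|_\infty|\log m-\log n| .$$
Thus for bounded radial $f$ Theorem C yields: $\tilde f\to0$ implies $T_f$ compact. A radial counterexample must have an unbounded symbol, and its eigenvalues must oscillate without a uniform modulus of continuity in $\log m$.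

## 4. Letting the frequency grow: the two counterexample theorems

The answer to the problem is no.

**Theorem A.** There is a continuous radial function $f$ on $\mathbb D$, lying in $L^p(\mathbb D)$ for all $p<\infty$, such that $T_f$ is bounded, $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, and $T_f$ is not compact. Explicitly, put
$$s=s(z)=\log\frac1{\log(1/|z|^2)},\qquad\rho(s)=\tfrac2\pi\log\bigl(1+\log(1+s)\bigr)\ (s\ge0),\quad\rho(s)=0\ (s\le0),\qquad\varphi(s)=\int_0^s\rho .$$
Then one may take $f(z)=\dfrac{e^{i\varphi(s)}}{\Gamma(1-i\rho(s))}$.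

**Theorem B.** Let $w:[0,1)\to[1,\infty)$ be any function with $w(r)\to\infty$ as $r\to1^-$. There is a continuous radial $f\in\bigcap_{p<\infty}L^p(\mathbb D)$ with $|f(z)|\le w(|z|)$ on $\mathbb D$ and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, such that $T_f$ is bounded and is the sum of a unitary and a compact operator. The essential spectrum of $T_f$ is the whole unit circle. The real symbol $\operatorname{Re}f$ is also a counterexample: $T_{\operatorname{Re}f}$ is bounded and self-adjoint with essential spectrum $[-1,1]$, and $\widetilde{\operatorname{Re}f}\to0$.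

Theorem B is optimal on the growth scale. If $w$ is bounded, no such $f$ exists, by the known converse for $f\in L^\infty(\mathbb D)$ (Axler–Zheng); for radial $f$ the remark in Section 3 shows it directly.

With $s=\log(1/u)$, the pure power $u^{-i\tau}/\Gamma(1-i\tau)$ is $e^{i\tau s}/\Gamma(1-i\tau)$. We replace the phase $\tau s$ by $\varphi(s)$ with a slowly increasing derivative $\varphi'=\rho\to\infty$, and replace the constant $\tau$ in the denominator by $\rho(s)$. If $\rho$ varies slowly enough to be treated as constant near $s=L=\log m$, then we expect $\lambda(m)\approx e^{i\varphi(L)}$, of modulus $1$, and, for $t=e^{-\delta}$ and $L=\log(1/\delta)$, $\tilde f\approx e^{i\varphi(L)}\Gamma(2+i\rho(L))\to0$. The price is the size of $1/\Gamma(1-i\rho)$, which multiplies every error. So we need the Gamma bounds first.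

**Bounds for the Gamma function.** For $\tau\ge0$ put $a(\tau)=1/\Gamma(1-i\tau)$ and $\kappa(\tau)=|a(\tau)|$. Since $\Gamma(1+i\tau)=\overline{\Gamma(1-i\tau)}$, the reflection formula gives
$$|\Gamma(1-i\tau)|^2=i\tau\,\Gamma(i\tau)\Gamma(1-i\tau)=\frac{i\pi\tau}{\sin(i\pi\tau)}=\frac{\pi\tau}{\sinh\pi\tau},\qquad\text{so}\qquad\kappa(\tau)=\Bigl(\frac{\sinh\pi\tau}{\pi\tau}\Bigr)^{1/2},\quad\kappa(0)=1 .$$
The series $\frac{\sinh x}x=\sum\frac{x^{2n}}{(2n+1)!}$ shows that $\kappa$ is increasing. Also $\frac{\sinh x}x\le\cosh x\le e^x$ for $x\ge0$, so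
$$\kappa(\tau)\le e^{\pi\tau/2}. \tag{5}$$
Next, $|\Gamma'(1-i\tau)|=\bigl|\int_0^\infty x^{-i\tau}e^{-x}\log x\,dx\bigr|\le C_1:=\int_0^\infty|\log x|e^{-x}dx<\infty$, and therefore
$$|a'(\tau)|=\Bigl|\frac{\Gamma'(1-i\tau)}{\Gamma(1-i\tau)^2}\Bigr|\le C_1\kappa(\tau)^2. \tag{6}$$
Finally, from $\Gamma(2+i\tau)=(1+i\tau)\Gamma(1+i\tau)$,
$$|\Gamma(2+i\tau)|^2=(1+\tau^2)\frac{\pi\tau}{\sinh\pi\tau}\to0\qquad(\tau\to+\infty). \tag{7}$$

## 5. A family of symbols built from a slowly growing function $q$

Theorems A and B use the same construction with different $q$. Let $q:\mathbb R\to[1,\infty)$ be nondecreasing, with $q=1$ on $(-\infty,0]$, $q(s)\to\infty$ as $s\to\infty$, and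
$$|q(s)-q(s')|\le|\log(1+s)-\log(1+s')|\qquad(s,s'\ge0). \tag{8}$$
Taking $s'=0$ gives $q(s)\le1+\log(1+s)\le1+s$ for $s\ge0$. Put
$$\rho=\tfrac2\pi\log q,\qquad\varphi(s)=\int_0^s\rho,\qquad G(u)=e^{i\varphi(s)}a(\rho(s)),\quad s=\log(1/u), \tag{9}$$
and let $f$ be the radial function with $f(z)=G(u)$ for $|z|^2=e^{-u}$.

**Step 1: size and integrability.** On $(-\infty,0]$ we have $\rho=\varphi=0$, so $f=1$ near the origin. Since $q$ is continuous, $f$ is continuous on $\mathbb D$. By (5),
$$|f|=\kappa(\rho(s))\le e^{\pi\rho(s)/2}=q(s). \tag{10}$$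
Since $q(\log(1/u))\le1+|\log u|$, we have $\int|f|^p\,dA\le\int_0^\infty(1+|\log u|)^pe^{-u}du<\infty$ for every $p<\infty$.

**Step 2: $\rho$ is nearly constant on long windows.** Let $L>0$ and $s,s'\in[L/2,3L/2]$. The function $\log$ is $1$-Lipschitz on $[1,\infty)$ and $q\ge1$, so by (8)
$$|\log q(s)-\log q(s')|\le|q(s)-q(s')|\le\frac{|s-s'|}{1+L/2}.$$
Thus $\rho$ is Lipschitz on $[L/2,3L/2]$ with constant $\ell_L:=\frac2\pi(1+L/2)^{-1}$. For $|h|\le L/2$ this gives, on integrating $\rho(\sigma)-\rho(L)$ between $L$ and $L+h$,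
$$|\rho(L+h)-\rho(L)|\le\ell_L|h|,\qquad|\varphi(L+h)-\varphi(L)-\rho(L)h|\le\tfrac12\ell_Lh^2. \tag{11}$$
Since $q(3L/2)\le1+\log(1+3L/2)$,
$$\ell_L\,q(3L/2)^2\to0\qquad(L\to\infty). \tag{12}$$
The growth of $q$ was restricted by (8) to obtain (12): the freezing error $\ell_L$ must beat the square of the size of the symbol.

**Remark (the denominator cannot be dropped).** The bounded symbol $G_0(u)=e^{i\varphi(s)}$ does not work. With $L=\log m$, (1) gives $\lambda_0(m)=\int_0^\infty e^{i\varphi(L-\log x)}e^{-x}dx$. By (11) with $h=-\log x$,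
$$\bigl|\lambda_0(m)-e^{i\varphi(L)}\Gamma(1-i\rho(L))\bigr|\le\tfrac12\ell_L\int_0^\infty\log^2x\,e^{-x}dx+2\int_{|\log x|>L/2}e^{-x}dx\to0 .$$
Since $\rho(L)\to\infty$, also $|\Gamma(1-i\rho(L))|=1/\kappa(\rho(L))\to0$. So $\lambda_0(m)\to0$ and the operator is compact.

## 6. The eigenvalues approach the unit circle

**Claim 3.** For $f$ as in (9), $\lambda(m)=e^{i\varphi(\log m)}+o(1)$ as $m\to\infty$.

*Proof.* **Step 1: write the difference as one integral.** Let $m\ge2$, $L=\log m$, $y=\log x$, $s=\log(m/x)=L-y$. Since $\int_0^\infty x^{-i\rho(L)}e^{-x}dx=\Gamma(1-i\rho(L))=1/a(\rho(L))$,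
$$e^{i\varphi(L)}=\int_0^\infty e^{i(\varphi(L)-\rho(L)y)}a(\rho(L))\,e^{-x}dx.$$
By (1), $\lambda(m)=\int_0^\infty e^{i\varphi(s)}a(\rho(s))e^{-x}dx$. So $\lambda(m)-e^{i\varphi(L)}=\int_0^\infty D(x)e^{-x}dx$ with
$$D(x)=\bigl[e^{i\varphi(s)}-e^{i(\varphi(L)-\rho(L)y)}\bigr]a(\rho(s))+e^{i(\varphi(L)-\rho(L)y)}\bigl[a(\rho(s))-a(\rho(L))\bigr].$$
Everywhere $|D|\le\kappa(\rho(s))+\kappa(\rho(L))\le q(s)+q(L)$, since $D$ is the difference of two terms of these moduli. We split according to the size of $y$.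

**Step 2: the main region $|y|\le L/2$.** Here freezing is accurate. In the first term, $|e^{i\alpha}-e^{i\beta}|\le|\alpha-\beta|$, (11) with $h=-y$, and $|a(\rho(s))|\le q(s)\le q(3L/2)$ give the bound $\frac12\ell_Ly^2q(3L/2)$. In the second term, all values of $\rho$ between $\rho(s)$ and $\rho(L)$ are at most $\rho(3L/2)$. Since $\kappa$ is increasing with $\kappa(\rho(3L/2))\le q(3L/2)$, (6) and (11) give the bound $C_1q(3L/2)^2\ell_L|y|$. Since $\int_0^\infty(|\log x|+\log^2x)e^{-x}dx<\infty$ and $q\ge1$, this region contributes $O(\ell_Lq(3L/2)^2)$, which tends to $0$ by (12).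

**Step 3: the region $y>L/2$, that is $x>\sqrt m$.** Here $s<L$, so $|D|\le2q(L)\le2(1+L)$. The contribution is at most $2(1+\log m)e^{-\sqrt m}\to0$.

**Step 4: the region $y<-L/2$, that is $x<m^{-1/2}$.** Here $s=L+|y|>L$, so $|D|\le2q(L+|y|)\le2(1+L+|\log x|)$. Using $\int_0^b|\log x|\,dx=b(1+|\log b|)$ with $b=m^{-1/2}$ and $|\log b|=L/2$, the contribution is at most
$$2\int_0^{m^{-1/2}}(1+L+|\log x|)\,dx=2m^{-1/2}\bigl(2+\tfrac32L\bigr)\to0.\qquad\square$$

By Claim 3, $\lambda$ is bounded and $|\lambda(m)|\to1$. By Step 2 of Section 1, $T_f$ is bounded and not compact. Moreover $T_f=U+K$, where $U$ is diagonal with entries $e^{i\varphi(\log m)}$, hence unitary, and $K$ is diagonal with entries tending to $0$, hence compact.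

## 7. The Berezin transform tends to zero

**Claim 4.** For $f$ as in (9), $\tilde f(z)\to0$ as $z\to\partial\mathbb D$.

*Proof.* **Step 1: keep only the phases.** By (2), Claim 3 and (3), it suffices to show $\sum_mw_m(t)e^{i\varphi(\log m)}\to0$ as $t\to1^-$.

**Step 2: pass to an integral.** Apply Lemma 2 to the sequence $e^{i\varphi(\log m)}$ and $\Psi(x)=e^{i\varphi(x)}$, which is bounded and continuous. For $x\ge0$ and $m=\lfloor e^x\rfloor$, since $\rho$ is nondecreasing and $0\le x-\log m\le\frac1m$,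
$$|\Lambda(x)-\Psi(x)|\le\varphi(x)-\varphi(\log m)\le\frac{\rho(x)}{\lfloor e^x\rfloor}\to0,$$
because $\rho(x)=\frac2\pi\log q(x)\le q(x)\le1+x$. So with $t=e^{-\delta}$ and $L=\log(1/\delta)$ we have to show $\int_{\mathbb R}k(v)e^{i\varphi(L+v)}dv\to0$ as $L\to\infty$.

**Step 3: freeze the frequency.** For $|v|\le L/2$, (11) bounds $|e^{i\varphi(L+v)}-e^{i(\varphi(L)+\rho(L)v)}|$ by $\frac12\ell_Lv^2$; for other $v$ it is at most $2$. With (4),
$$\Bigl|\int_{\mathbb R}k(v)e^{i\varphi(L+v)}dv-e^{i\varphi(L)}\,\Gamma(2+i\rho(L))\Bigr|\le\tfrac12\ell_L\int_{\mathbb R}v^2k(v)\,dv+2\int_{|v|>L/2}k(v)\,dv\to0 .$$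

**Step 4: use the growth of the frequency.** Since $q\to\infty$, $\rho(L)\to\infty$, and (7) gives $\Gamma(2+i\rho(L))\to0$. $\square$

**Proof of Theorem A.** Take $q(s)=1+\log(1+s)$ for $s\ge0$ and $q=1$ for $s\le0$. It is nondecreasing, tends to $\infty$, and satisfies (8) with equality. Then $\rho(s)=\frac2\pi\log(1+\log(1+s))$ for $s\ge0$, and since $u=\log(1/|z|^2)$, (9) is exactly the stated $f$ (with $f(0)=1$). Section 5 gives continuity and $f\in L^p(\mathbb D)$ for $p<\infty$, Claim 3 gives that $T_f$ is bounded and not compact, and Claim 4 gives $\tilde f\to0$. So the answer to the problem is no: $T_f$ need not be compact. $\blacksquare$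

## 8. Arbitrarily slow growth and the essential spectrum

**Proof of Theorem B.** By (10), the task is to find an admissible $q$ below the given $w$. The function $w$ need not be monotone or regular, so we first take a monotone minorant and then force (8).

**Step 1: a monotone minorant.** For $\sigma\ge0$ let $r(\sigma)=\exp(-e^{-\sigma}/2)$, the value of $|z|$ corresponding to $s=\sigma$ (since $|z|^2=e^{-u}$, $u=e^{-\sigma}$). Let $M(\sigma)=\inf_{\sigma'\ge\sigma}w(r(\sigma'))$. Then $M\ge1$, $M$ is nondecreasing, $M(\sigma)\le w(r(\sigma))$, and $M\to\infty$ because $r(\sigma)\to1$.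

**Step 2: regularize.** For $s\ge0$ define
$$Q(s)=\inf_{\sigma\ge0}\bigl\{M(\sigma)+|\log(1+s)-\log(1+\sigma)|\bigr\},\qquad q(s)=\min\{1+\log(1+s),\,Q(s)\},$$
and $q=1$ for $s\le0$. The two definitions at $s=0$ agree, since $Q\ge1$. We check the requirements of Section 5.

* *Condition (8).* $Q$ is an infimum of functions that are $1$-Lipschitz in $\log(1+s)$, so it is $1$-Lipschitz in $\log(1+s)$; the same holds for the minimum $q$.
* *Bounds.* $1\le Q\le M$; for the upper bound take $\sigma=s$. Hence $q\ge1$.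
* *Monotonicity.* Let $0\le s<s_2$ and $\sigma\ge0$. If $\sigma\ge s$, then $Q(s)\le M(s)\le M(\sigma)\le M(\sigma)+|\log(1+s_2)-\log(1+\sigma)|$. If $\sigma<s$, then $|\log(1+s)-\log(1+\sigma)|\le|\log(1+s_2)-\log(1+\sigma)|$, so again $Q(s)\le M(\sigma)+|\log(1+s_2)-\log(1+\sigma)|$. Taking the infimum over $\sigma$ gives $Q(s)\le Q(s_2)$. So $Q$, and with it $q$, is nondecreasing.
* *Growth.* If $\log(1+\sigma)\ge\frac12\log(1+s)$, then $\sigma\ge\sqrt{1+s}-1$ and $M(\sigma)\ge M(\sqrt{1+s}-1)$. Otherwise the second term in the braces is at least $\frac12\log(1+s)$. So $Q(s)\ge\min\{M(\sqrt{1+s}-1),\frac12\log(1+s)\}\to\infty$, and $q\to\infty$.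

**Step 3: apply the construction.** Let $f$ be given by (9) with this $q$. For $s\ge0$, (10) gives $|f(z)|\le q(s)\le M(s)\le w(r(s))=w(|z|)$; for $s\le0$, $f=1\le w$. Section 5 and Claims 3 and 4 give continuity, $f\in\bigcap_{p<\infty}L^p(\mathbb D)$, $\tilde f\to0$, and $T_f=U+K$ bounded, with $U$ unitary and $K$ compact.

**Step 4: the essential spectrum of a diagonal operator.** Recall that $\mu$ lies in the essential spectrum of $T$ if $T-\mu$ is not invertible modulo compact operators. For $T=\operatorname{diag}(\lambda(m))$ with $\lambda$ bounded, this is the set of limit points of the sequence $\lambda(m)$ (limits of subsequences). If $\mu$ is not a limit point, then $|\lambda(m)-\mu|\ge c>0$ for $m\ge N$. The diagonal operator with entries $0$ for $m<N$ and $(\lambda(m)-\mu)^{-1}$ for $m\ge N$ inverts $T-\mu$ modulo finite rank. If $\lambda(m_j)\to\mu$ and $S(T-\mu)=I+K'$ with $S$ bounded and $K'$ compact, then $(I+K')e_{m_j}\to0$. But $K'e_{m_j}\to0$ because $e_{m_j}\to0$ weakly, so $e_{m_j}\to0$ in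 norm, a contradiction.

**Step 5: the limit points fill the circle.** Since $\rho$ is nondecreasing and $\rho\to\infty$, $\varphi(\log m)\to\infty$. Using $\log(m+1)-\log m\le\frac1m$ and $\rho(s)\le1+s$,
$$0\le\varphi(\log(m+1))-\varphi(\log m)\le\frac{\rho(\log(m+1))}m\le\frac{1+\log(m+1)}m\to0.$$
A real sequence that tends to $+\infty$ with steps tending to $0$ comes within any given $\varepsilon$ of $\theta+2\pi j$ for every real $\theta$ and all large integers $j$. So every point of the unit circle is a limit point of $e^{i\varphi(\log m)}$, hence by Claim 3 of $\lambda(m)$; and since $|\lambda(m)|\to1$ there are no others. By Step 4 the essential spectrum of $T_f$ is the unit circle.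

**Step 6: the real symbol.** $\operatorname{Re}f$ is radial and in $L^1(\mathbb D)$. By (1) its eigenvalues are $\operatorname{Re}\lambda(m)=\cos\varphi(\log m)+o(1)$, which are real and bounded. By (2) its Berezin transform is $\operatorname{Re}\tilde f\to0$. So $T_{\operatorname{Re}f}$ is bounded and self-adjoint. By Step 5 the limit points of its eigenvalues include the real part of every point of the unit circle, that is, all of $[-1,1]$, and clearly there are no others. Hence its essential spectrum is $[-1,1]$, and it is not compact, since its eigenvalues do not tend to $0$. $\blacksquare$
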